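# Equal partitions of finite groups with non-abelian members

## Partitions of a group of order $N^2$ into subgroups of order $N$

All groups in these notes are finite.

**Definition (partition, equal partition).** A partition of a group $G$ is a collection $\{H_i\}_{i=1}^n$, $n\ge 2$, of nontrivial proper subgroups with $G=\bigcup_i H_i$ and $H_i\cap H_j=\{e\}$ for all $i\ne j$. It is an equal partition if all the $H_i$ have the same order. The $H_i$ are called the members.

In other words, every nonidentity element lies in exactly one member. The Klein four-group is partitioned by its three subgroups of order 2. More generally, let $K$ be a finite field and view $K^2$ as an additive group. The $1$-dimensional $K$-subspaces of $K^2$ form an equal partition. For $K=\mathbb F_9$ this splits a group of order $81$ into $10$ subgroups of order $9$.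

In these examples the members are abelian. There is one situation in which this must be so, and the proof is short.

**Proposition 1.** Let $G$ have an equal partition with members of order $N$, and suppose $|G|=N^2$. Then every member is abelian.

**Step 1: every member is normal.** Let $i\ne j$. Since $H_i\cap H_j=1$, the set $H_iH_j$ has $N\cdot N=|G|$ elements, so $G=H_iH_j$. Let $x\in G$ and write $x=h_ih_j$ with $h_i\in H_i$, $h_j\in H_j$. Then $x^{-1}H_ix=h_j^{-1}H_ih_j$, and
$$x^{-1}H_ix\cap H_j=h_j^{-1}H_ih_j\cap h_j^{-1}H_jh_j=h_j^{-1}(H_i\cap H_j)h_j=1 .$$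
The same $x$ can be factored in this way for every $j\neq i$. So $x^{-1}H_ix$ meets every member other than $H_i$ trivially. As the members cover $G$, we get $x^{-1}H_ix\subseteq H_i$.

**Step 2: distinct members centralize each other.** For $a\in H_i$ and $c\in H_j$ with $i\ne j$, the commutator $a^{-1}c^{-1}ac$ lies in $H_i\cap H_j=1$, by normality of both.

**Step 3: each member is abelian.** Let $a,b\in H_i$, and take $1\ne c\in H_j$ with $j\ne i$. Then $bc\notin H_i$, because $c\notin H_i$. So $bc$ lies in some $H_l$ with $l\ne i$, and by Step 2 the element $a$ commutes with $bc$. It also commutes with $c$. Hence it commutes with $b$. $\blacksquare$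

Only Step 1 used $|G|=N^2$: we needed to factor every $x$ as $h_ih_j$. When $G$ is larger than $N^2$, the factorization is gone and with it the normality of the members. What happens then? This is Question 3.5 of "Group Covers With A Specified" (http://libres.uncg.edu/ir/wcu/f/Penland2011.pdf): does there exist a finite group with an equal partition in which at least one member is non-abelian?

The answer is yes. For every odd prime $p$ we shall build a group of order $p^{12}$, exponent $p$ and class 2, with an equal partition into subgroups of order $p^3$, exactly $p^2$ of which are non-abelian. Later we shall see that every class-2 group of odd prime exponent occurs as a member of an equal partition.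

## The orders that cannot occur

We use one external theorem, due to Isaacs: a finite group has an equal partition if and only if it is a non-cyclic $p$-group of exponent $p$ for some prime $p$ (equivalently, a $p$-group of exponent $p$ and of order greater than $p$). The "if" half is easy to see. In a group of exponent $p$ and order greater than $p$, the subgroups of order $p$ form an equal partition. Its members are cyclic, so this partition says nothing about our question.

**Theorem 2.** Let $G$ have an equal partition with a non-abelian member, $|G|=p^n$, members of order $p^k$. Then $p$ is odd, $k\ge 3$, $k\mid n$ and $n\ge 3k$.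

*Proof.* By Isaacs' theorem $G$ is a $p$-group of exponent $p$. A group of exponent 2 is abelian, so $p$ is odd. Groups of order $p$ or $p^2$ are abelian, so $k\ge3$.

The $p^n-1$ nonidentity elements are split into sets of size $p^k-1$, so $p^k-1$ divides $p^n-1$. Write $n=ak+b$ with $0\le b<k$. Since $p^k\equiv 1$ modulo $p^k-1$, we have $p^n-1\equiv p^b-1$. As $0\le p^b-1<p^k-1$, divisibility forces $p^b=1$, so $b=0$ and $k\mid n$. Members are proper, so $n>k$, and $n=2k$ is excluded by Proposition 1 with $N=p^k$. Hence $n\ge 3k$. $\blacksquare$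

So the smallest conceivable members are non-abelian of order $p^3$ with $p$ odd, inside a group of order $p^{3m}$, $m\ge 3$.

## Groups defined by alternating forms

We need a supply of groups of exponent $p$ in which subgroups can be recognized by linear algebra.

**Definition (the group $G(\omega)$).** Let $p$ be odd, let $V,Z$ be finite $\mathbb F_p$-spaces, and let $\omega:V\times V\to Z$ be an alternating $\mathbb F_p$-bilinear map, that is, $\omega(v,v)=0$ for all $v$. Then $G(\omega)$ is the set $V\times Z$ with
$$(v,z)(v',z')=\bigl(v+v',\;z+z'+\tfrac12\,\omega(v,v')\bigr).\tag{1}$$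

We check the following properties.

1. $G(\omega)$ is a group. Both bracketings of $(v,z)(v',z')(v'',z'')$ have $Z$-part $z+z'+z''+\frac12\bigl(\omega(v,v')+\omega(v,v'')+\omega(v',v'')\bigr)$. The identity is $(0,0)$, and $(v,z)^{-1}=(-v,-z)$ because $\omega(v,-v)=0$.
2. $(v,z)^m=(mv,mz)$, by induction, because $\omega(mv,v)=0$. So a nontrivial $G(\omega)$ has exponent $p$.
3. The two products of $(v,z)$ and $(v',z')$ have $Z$-parts $z+z'\pm\frac12\omega(v,v')$. So the elements commute if and only if $\omega(v,v')=0$. In particular $0\times Z$ is central with abelian quotient $V$, and the class is at most 2.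
4. Let $A\le V\oplus Z$ be an $\mathbb F_p$-subspace with $(0,\omega(v,v'))\in A$ for all $(v,z),(v',z')\in A$. Then $A$ is a subgroup, because a product in $A$ is the sum plus the element $(0,\frac12\omega(v,v'))$ of $A$, and inverses are negatives. It is abelian if and only if $\omega(v,v')=0$ for all such pairs. In particular, if $\omega$ vanishes on a subspace $W\le V$, then every $\mathbb F_p$-subspace of $W\times Z$ is an abelian subgroup.

*Example.* Take $V=\mathbb F_p^2$, $Z=\mathbb F_p$ and $\omega$ the determinant. This gives a non-abelian group of order $p^3$ and exponent $p$, the Heisenberg group over $\mathbb F_p$. Its center is $0\times Z$ and has order $p$, since no nonzero vector of $\mathbb F_p^2$ is annihilated by the determinant form.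

## The two rulings of the set of pure tensors

Take $q$ a power of an odd prime and $K=\mathbb F_{q^3}$. A first attempt is to take the Heisenberg group over the large field $K$, namely $G_0=K^2\times K$ with $\omega_0((a,b),(a',b'))=ab'-a'b$, and to partition it into $K$-lines ($1$-dimensional $K$-subspaces). Every nonidentity element lies in exactly one $K$-line. But
$$\omega_0(\kappa v,\kappa' v)=\kappa\kappa'\,\omega_0(v,v)=0 ,$$
so every $K$-line is an abelian subgroup. We have an equal partition of a non-abelian group of order $q^9$ into subgroups of order $q^3$, all of them abelian.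

The non-abelian subgroup of order $q^3$ in sight is $\mathbb F_q^2\times \mathbb F_q$. To get it into a partition, consider
$$H_t=\{(\alpha t,\beta t,\gamma t):\alpha,\beta,\gamma\in\mathbb F_q\}\quad(0\ne t\in K),\qquad M=\bigcup_t H_t .$$
Here $M$ is the set of pure tensors $x\otimes t$ in $\mathbb F_q^3\otimes K=K^3$, and it is ruled in two ways. Fixing $t$ and varying $x=(\alpha,\beta,\gamma)$ gives the sets $H_t$. Fixing $x\neq0$ and varying $t\in K$ gives the $K$-line $Kx$. In each ruling there are $q^2+q+1$ sets, any two meeting only in $0$. So one may hope to remove from the partition the $q^2+q+1$ lines $Kx$ and put back the sets $H_t$, which cover the same elements. The bookkeeping is as follows.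

**Lemma 3 (switching).** Let $\mathcal L$ be a family of subgroups of $G$ such that each nonidentity element of $G$ lies in exactly one member of $\mathcal L$. Let $\mathcal D\subseteq\mathcal L$, and let $\mathcal H$ be a family of subgroups, pairwise meeting trivially, with $\bigcup\mathcal H=\bigcup\mathcal D$. Then each nonidentity element of $G$ lies in exactly one member of $(\mathcal L\setminus\mathcal D)\cup\mathcal H$.

*Proof.* Let $g\neq e$ and let $L$ be the member of $\mathcal L$ containing $g$. If $L\notin\mathcal D$, then $g\notin\bigcup\mathcal D=\bigcup\mathcal H$, so $L$ is the only member of the new family containing $g$. If $L\in\mathcal D$, then $g$ lies in no member of $\mathcal L\setminus\mathcal D$, it lies in some member of $\mathcal H$, and in only one since these meet trivially. $\blacksquare$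

The attempt breaks at one point: the $H_t$ must be subgroups. In $G_0$ we compute
$$(t,0,0)(0,t,0)=(t,t,\tfrac12t^2),$$
and this lies in $H_t$ only if $t^2\in\mathbb F_qt$, that is, $t\in\mathbb F_q$. Of the $q^2+q+1$ sets $H_t$, exactly one is a subgroup.

The trouble is the square. So compose the form with an $\mathbb F_q$-linear map $\varphi$ that undoes it, in the sense that
$$\varphi(t^2)=\lambda(t)\,t\tag{2}$$
with $\lambda$ a nonzero $\mathbb F_q$-linear functional. The lines on which the old form vanished still give zero, and with the form $\varphi(ab'-a'b)$ the set $H_t$ is a subgroup. It is non-abelian exactly when $\lambda(t)\ne0$.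

But (2) cannot hold for all $t$ in a field.

**Remark 4.** Let $k\ge2$ and $K=\mathbb F_{q^k}$. There are no $\mathbb F_q$-linear $\varphi:K\to K$ and nonzero $\mathbb F_q$-linear $\lambda:K\to\mathbb F_q$ with $\varphi(t^2)=\lambda(t)t$ for all $t\in K$. Indeed, expanding $\varphi((t+u)^2)$ gives
$$2\varphi(tu)=\lambda(t)u+\lambda(u)t.\tag{3}$$
Choose $0\ne t\in\ker\lambda$, which is possible since $k\ge2$. Then $\varphi(tu)=\frac12\lambda(u)t$ for all $u\in K$, and $tK=K$, so $\varphi(K)=\mathbb F_qt\subseteq\ker\lambda$. But if $\lambda(u)=1$, then $\varphi(u^2)=u\notin\ker\lambda$, a contradiction.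

## A linear map that undoes squaring on a subspace

The obstruction used $tK=K$: there was no room. So let the products live in a larger field $E$, and ask for (2) only for $t$ in a $k$-dimensional $\mathbb F_q$-subspace $T\subset E$. Put $T_0=\ker\lambda$ and pick $\tau\in T$ with $\lambda(\tau)=1$. Then (3) dictates
$$\varphi(\tau^2)=\tau,\qquad \varphi(\tau s)=\tfrac12 s,\qquad \varphi(ss')=0\qquad(s,s'\in T_0).$$
Such a $\varphi$ exists once the elements $\tau^2$ and $\tau s$ are independent modulo the span of the products $ss'$. To control that span, put $T_0$ inside a subfield $K$, so that all products $ss'$ stay in $K$.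

**Lemma 5.** Let $q$ be a power of an odd prime, $k\ge2$, $K=\mathbb F_{q^k}\subset E=\mathbb F_{q^{2k}}$. There are an $\mathbb F_q$-subspace $T\subset E$ with $\dim_{\mathbb F_q}T=k$, a nonzero linear functional $\lambda:T\to\mathbb F_q$, and an $\mathbb F_q$-linear map $\varphi:E\to T$ with $\varphi(t^2)=\lambda(t)t$ for all $t\in T$.

**Step 1: choose $\tau$ and $T$.** Take $\tau\in E\setminus K$ with $A:=\tau+\tau^{q^k}\ne0$. If some choice gives $A=0$, replace $\tau$ by $\tau+1$, which is still outside $K$ and for which the value is $2\ne0$. The map $x\mapsto x^{q^k}$ is the nontrivial automorphism of $E$ over $K$, so $A$ and $B:=\tau\cdot\tau^{q^k}$ lie in $K$, and $\tau$ is a root of $X^2-AX+B$: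
$$\tau^2=A\tau-B .$$
Since $A\neq0$, there is an $\mathbb F_q$-hyperplane $T_0$ of $K$ with $A\notin T_0$. Put $T=\mathbb F_q\tau\oplus T_0$. The sum is direct because $\tau\notin K$, and $\dim T=1+(k-1)=k$.

**Step 2: the elements $\tau^2,\tau s$ are independent modulo $K$.** Let $P=\{a\tau^2+\tau s: a\in\mathbb F_q,\ s\in T_0\}$. We have
$$a\tau^2+\tau s=(aA+s)\tau-aB ,$$
and $1,\tau$ is a $K$-basis of $E$. So if this element lies in $K$, then $aA+s=0$. If $a\ne0$, then $A=-a^{-1}s\in T_0$, which is false. So $a=0$ and then $s=0$. Hence $(a,s)\mapsto a\tau^2+\tau s$ is injective, $\dim_{\mathbb F_q}P=k$, and $P\cap K=0$. By dimensions $E=P\oplus K$.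

**Step 3: define the maps and check.** Put $\varphi|_K=0$, $\varphi(a\tau^2+\tau s)=a\tau+\frac12s$, and $\lambda(a\tau+s)=a$. These are well defined and $\mathbb F_q$-linear, $\varphi$ takes values in $T$, and $\lambda\ne0$. For $t=a\tau+s\in T$,
$$t^2=\bigl(a^2\tau^2+\tau\cdot 2as\bigr)+s^2,\qquad 2as\in T_0,\quad s^2\in K,$$
so $\varphi(t^2)=a^2\tau+as=a(a\tau+s)=\lambda(t)t$. $\blacksquare$

*Example ($q=3$, $k=2$).* Let $K=\mathbb F_9=\mathbb F_3(i)$ with $i^2=-1$. The polynomial $X^2-X-i$ has discriminant $1+4i=1+i$. Since $(1+i)^2=2i$ and $(2i)^2=-1$, the element $1+i$ has order 8 in $\mathbb F_9^*$ and is a nonsquare. So the polynomial is irreducible, and a root $\tau\in E=\mathbb F_{81}$ has $\tau^2=\tau+i$, $A=1$. Take $T_0=\mathbb F_3i$, which does not contain $1$. An element $(a+ci)\tau+y$ with $a,c\in\mathbb F_3$ and $y\in K$ equals $a\tau^2+\tau(ci)+(y-ai)$. Since $\frac12=-1$ in $\mathbb F_3$, we get $\varphi((a+ci)\tau+y)=a\tau-ci$. Check: for $t=\tau+i$ we have $t^2=\tau^2+2i\tau-1=(1+2i)\tau+i-1$, and $\varphi(t^2)=\tau-2i=\tau+i=t$.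

## A group of order $q^{12}$

Let $k=3$ in Lemma 5. The new form will be $\varphi(ab'-a'b)$, and we must choose where $a$ and $b$ live. The space $V$ should contain all $(\alpha t,\beta t)$ with $t\in T$, so it must contain $T\times T$. The form vanishes on $E$-lines $b=wa$, and these should cut $V$ into pieces that can be divided into sets of order $q^3$.

One might try $V=T\times T$. Its intersection with $b=wa$ corresponds to $T_w=\{u\in T:uw\in T\}$, and it cannot happen that $T_w\in\{0,T\}$ for every $w\in E$. Suppose it did. For $0\ne u\in T$ and $b\in T$, the element $w=b/u$ has $u\in T_w$, hence $wT\subseteq T$. So the ring $R=\{w\in E:wT\subseteq T\}$ contains $u^{-1}T$, and clearly $R\subseteq u^{-1}T$. A finite subring with $1$ of a field is a field, so $R$ is the subfield of order $q^3$, that is, $R=K$ and $T=uK$. Then $\varphi_1(x)=u^{-1}\varphi(u^2x)$ maps $K$ to $K$ and satisfies $\varphi_1(\kappa^2)=\lambda(u\kappa)\kappa$, contradicting Remark 4.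

With $V=T\times E$ the problem disappears: the line $b=wa$ meets $V$ in $\{(u,uw):u\in T\}$, of order $q^3$ for every $w\in E$, and the remaining line $a=0$ meets $V$ in $0\times E$, of order $q^6$.

**Theorem 6.** Let $q$ be a power of an odd prime $p$. There is a group $G$ of order $q^{12}$, exponent $p$ and class 2, with an equal partition into subgroups of order $q^3$, exactly $q^2$ of which are non-abelian. In particular (with $q=p$) the answer to Question 3.5 is yes.

**Step 1: the group.** Take $E,K,T,\varphi,\lambda$ from Lemma 5 with $k=3$. Let $G=G(\omega)$ for $V=T\times E$, $Z=T$ and $\omega((a,b),(a',b'))=\varphi(ab'-a'b)$, which is bilinear and alternating. So $G=T\times E\times T$ with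
$$(a,b,c)(a',b',c')=\bigl(a+a',\,b+b',\,c+c'+\tfrac12\varphi(ab'-a'b)\bigr).$$
Then $|G|=q^{3+6+3}=q^{12}$, the exponent is $p$, and the class is at most 2. Write $\mathcal Z=\{(0,0,c):c\in T\}$.

**Step 2: an auxiliary partition into abelian subgroups.** The purpose is to have a family $\mathcal L$ that contains the second ruling of the set of pure tensors. The subspace $T$ is not a $K$-subspace of $E$ in any useful way, so we give it a $K$-structure by transport. Fix an $\mathbb F_q$-linear bijection $T\to K$ and use it to make $T$ a $1$-dimensional $K$-space, with action written $\kappa*t$. This is not multiplication in $E$, but for $\kappa\in\mathbb F_q$ we do have $\kappa*t=\kappa t$. Choose an $\mathbb F_q$-complement $T'$ of $T$ in $E$, give it a $1$-dimensional $K$-structure in the same way, and give $E=T\oplus T'$ the direct sum structure. A $K$-line is a $1$-dimensional $K$-subspace; it has order $q^3$. Consider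

* $A_\infty=\{(0,b,c):b\in E,\ c\in T\}$, a $3$-dimensional $K$-space in which $\mathcal Z$ is a $K$-line;
* for $w\in E$, $A_w=\{(u,uw,c):u,c\in T\}$, and inside it, for $\kappa\in K$, $S_{w,\kappa}=\{(u,uw,\kappa*u):u\in T\}$.

The form vanishes on pairs from $A_\infty$ (both first coordinates are $0$) and on pairs from $A_w$ (because $u\cdot u'w-u'\cdot uw=0$). By property 4 of $G(\omega)$, every $\mathbb F_p$-subspace of $A_\infty$ or of $A_w$ is an abelian subgroup. Let $\mathcal L$ consist of all $S_{w,\kappa}$ ($w\in E$, $\kappa\in K$) and all $K$-lines of $A_\infty$, including $\mathcal Z$. These are abelian subgroups of order $q^3$.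

Each nonidentity element lies in exactly one member of $\mathcal L$. If $a\ne0$, then $(a,b,c)\in S_{w,\kappa}$ if and only if $w=b/a$ and $\kappa*a=c$. There is exactly one such $w$, and exactly one such $\kappa$ since $T$ is $1$-dimensional over $K$. Such an element is in no subset of $A_\infty$. A nonidentity element with $a=0$ lies in exactly one $K$-line of $A_\infty$, and in no $S_{w,\kappa}$, whose nonzero elements have $u\ne0$.

**Step 3: the new subgroups.** For $0\ne t\in T$ let $H_t=\{(\alpha t,\beta t,\gamma t):\alpha,\beta,\gamma\in\mathbb F_q\}$, which is contained in $T\times E\times T$. By (2),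
$$\omega\bigl((\alpha t,\beta t),(\alpha't,\beta't)\bigr)=(\alpha\beta'-\alpha'\beta)\,\varphi(t^2)=(\alpha\beta'-\alpha'\beta)\,\lambda(t)\,t .$$
This is an $\mathbb F_q$-multiple of $t$, so $H_t$ is a subgroup by property 4. It has order $q^3$ and is non-abelian if and only if $\lambda(t)\ne0$. It depends only on $\mathbb F_qt$. If $\mathbb F_qt\ne\mathbb F_qs$, then $H_t\cap H_s=1$, since each coordinate of a common element lies in $\mathbb F_qt\cap\mathbb F_qs=0$. Put $M=\bigcup_tH_t$.

**Step 4: $M$ is a union of members of $\mathcal L$.** Let $\mathcal D$ consist of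
$$\mathcal Z;\qquad S_{w,\kappa}\ \ (w,\kappa\in\mathbb F_q);\qquad \Lambda_\gamma=\{(0,t,\gamma t):t\in T\}\ \ (\gamma\in\mathbb F_q).$$
The $\Lambda_\gamma$ are $K$-lines of $A_\infty$, because $\kappa*(0,t,\gamma t)=(0,\kappa*t,\kappa*(\gamma t))=(0,\kappa*t,\gamma(\kappa*t))$. So $\mathcal D\subset\mathcal L$.

We have $\bigcup\mathcal D\subseteq M$: for $w,\kappa\in\mathbb F_q$ an element of $S_{w,\kappa}$ is $(u,wu,\kappa u)$, which is in $H_u$ if $u\ne0$, and elements of $\Lambda_\gamma$ and $\mathcal Z$ are visibly of the form $(\alpha t,\beta t,\gamma t)$. Conversely, let $g=(\alpha t,\beta t,\gamma t)$ with $t\ne0$.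

* If $\alpha\ne0$, put $u=\alpha t$. Then $g=(u,\frac\beta\alpha u,\frac\gamma\alpha u)\in S_{\beta/\alpha,\gamma/\alpha}$.
* If $\alpha=0\ne\beta$, then $g=(0,\beta t,\frac\gamma\beta\beta t)\in\Lambda_{\gamma/\beta}$.
* If $\alpha=\beta=0$, then $g\in\mathcal Z$.

**Step 5: switch and count.** By Lemma 3, $(\mathcal L\setminus\mathcal D)\cup\{H_t\}$ is an equal partition of $G$ into subgroups of order $q^3$. The members from $\mathcal L\setminus\mathcal D$ are abelian. The non-abelian members are the $H_t$ with $\lambda(t)\neq0$. Since $\ker\lambda$ has $q^2$ elements and each $H_t$ comes from $q-1$ vectors $t$, there are $(q^3-q^2)/(q-1)=q^2\ge1$ of them. In particular $G$ is non-abelian, so its class is exactly 2. $\blacksquare$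

As a check on the bookkeeping, the number of members is
$$(q^2+q+1)+(q^9-q^2)+(q^6+q^3+1-1-q)=q^9+q^6+q^3+1=\frac{q^{12}-1}{q^3-1}.$$

## Class-2 groups of odd exponent as $G(D)$

Which groups can play the role of the Heisenberg group above? To answer this we first put every class-2 group of odd prime exponent into the form $G(D)$.

**Lemma 7.** Let $p$ be odd and let $H$ be a group of exponent $p$ and class 2. Put $Y=Z(H)$ and $X=H/Y$. Then $X$ and $Y$ are $\mathbb F_p$-spaces, the commutator map induces an alternating bilinear $D:X\times X\to Y$, and $H\cong G(D)$.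

**Step 1: the form.** Since the class is 2, $H'\le Y$, so $X$ is abelian. Both $X$ and $Y$ have exponent $p$; write them additively. Put $[a,b]=a^{-1}b^{-1}ab$. In class 2 the commutator depends only on the cosets modulo $Y$ and is multiplicative in each argument, and $[a,a]=1$. This gives $D$.

**Step 2: coordinates.** Choose $h_1,\dots,h_r\in H$ mapping to a basis $x_1,\dots,x_r$ of $X$. Every element of $H$ is uniquely $h_1^{a_1}\cdots h_r^{a_r}y$ with $a_i\in\mathbb F_p$, $y\in Y$; the exponents make sense modulo $p$ because $h_i^p=1$. To multiply two such elements, with exponents $a_i$ and $b_i$, move each $h_i^{b_i}$ to the left past the $h_j^{a_j}$ with $j>i$, using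
$$h_j^{a}h_i^{b}=h_i^{b}h_j^{a}[h_j,h_i]^{ab} .$$
This identifies $H$ with $X\times Y$ under the product $(x,y)(x',y')=(x+x',y+y'+f(x,x'))$, where for $x=\sum a_ix_i$ and $x'=\sum b_ix_i$
$$f(x,x')=\sum_{i<j}a_jb_i\,D(x_j,x_i).$$
The map $f$ is bilinear, and
$$f(x,x')-f(x',x)=\sum_{i<j}(a_jb_i-a_ib_j)D(x_j,x_i)=D(x,x').$$

**Step 3: symmetrize.** Let $g(x,x')=\frac12(f(x,x')+f(x',x))$, a symmetric bilinear map. Then $f-g=\frac12D$. Put $\Psi(x,y)=(x,y-\frac12g(x,x))$, a bijection of $X\times Y$. The second coordinate of $\Psi\bigl((x,y)(x',y')\bigr)$ is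
$$y+y'+f(x,x')-\tfrac12g(x,x)-g(x,x')-\tfrac12g(x',x')=\bigl(y-\tfrac12g(x,x)\bigr)+\bigl(y'-\tfrac12g(x',x')\bigr)+\tfrac12D(x,x'),$$
which is the second coordinate of $\Psi(x,y)\Psi(x',y')$ in $G(D)$. So $\Psi$ gives an isomorphism from $H$ onto $G(D)$. $\blacksquare$

## Every class-2 group of odd prime exponent as a member

Let $H=G(D)$ with $X=\mathbb F_p^r$ and $Y\cong \mathbb F_p^s$. We want the set of pure tensors in $H\otimes T$: elements $(tx,\theta(t)y)$, where $\theta$ transports $T$ to $K$. With $r$ generators we use $E^r$ in place of $E^2$, and this causes no trouble. The new difficulty is the center of $H$.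

If $s\ge2$ and $Y$ is simply embedded in $K$ by an injective $\mathbb F_p$-linear map $\iota$, the sets $H_t=\{(tx,\theta(t)\iota(y))\}$ collide. Take $y,y'\in Y$ linearly independent and $0\ne t\in T$, and let $t'$ be defined by $\theta(t')=\theta(t)\iota(y)/\iota(y')$. The ratio $\iota(y)/\iota(y')$ is not in $\mathbb F_p$, so $\mathbb F_pt'\ne\mathbb F_pt$. Yet $(0,\theta(t)\iota(y))=(0,\theta(t')\iota(y'))$ is a nonidentity element of $H_t\cap H_{t'}$. So different points of $Y$ must generate different $K$-lines, and for this one copy of $K$ is too small. Two copies suffice.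

**Theorem 8.** Let $p$ be an odd prime and let $H$ be any non-abelian group of order $p^k$, exponent $p$ and class 2. Let $|H:Z(H)|=p^r$ and $|Z(H)|=p^s$, and put $\delta=1$ if $s=1$, $\delta=2$ if $s\ge2$. For every $m\ge 2r-1+\delta$ there is a group of order $p^{km}$, exponent $p$ and class 2, with an equal partition into subgroups of order $p^k$, of which exactly $p^{k-1}$ are non-abelian, each isomorphic to $H$.

**Step 1: normalize $H$.** By Lemma 7 take $H=G(D)$ with $D:X\times X\to Y$, $X=\mathbb F_p^r$ with standard basis $x_1,\dots,x_r$, and $\dim Y=s$. Then $r+s=k$, and since $H$ is non-abelian, $r\ge2$. So $k\ge 3$.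

**Step 2: embed $Y$ without collisions.** Take $E,K,T,\varphi,\lambda$ from Lemma 5 with $q=p$ and this $k$, and fix an $\mathbb F_p$-linear bijection $\theta:T\to K$. We choose an injective $\mathbb F_p$-linear map $\iota:Y\to K^\delta$ such that
$$0\ne\iota(y')\in K\iota(y)\ \Longrightarrow\ y'\in\mathbb F_py .\tag{4}$$
If $s=1$, identify $Y$ with $\mathbb F_p\subset K$ and let $\iota$ be the inclusion. In (4) we have $y\ne0$, so $\mathbb F_py=Y$. If $s\ge2$, regard $Y$ as an $\mathbb F_p$-subspace of $K$, possible since $s\le k$, and put $\iota(y)=(y,y^p)$, which is $\mathbb F_p$-linear and injective. If $y'=\kappa y$ and $y'^p=\kappa y^p$ with $y'\neq0$, then $y\ne0$, and dividing gives $y'^{p-1}=y^{p-1}$. So $(y'/y)^{p-1}=1$ and $y'/y\in\mathbb F_p$.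

**Step 3: the group.** Put $c=m-(2r-1+\delta)\ge0$, $Z=K^{\delta+c}\supseteq K^\delta$, and
$$V=\{(a_1,\dots,a_r)\in E^r:a_1\in T\},\qquad \omega(a,b)=\sum_{i,j}\theta\bigl(\varphi(a_ib_j)\bigr)\,\iota\bigl(D(x_i,x_j)\bigr).$$
The map $\omega:V\times V\to Z$ is $\mathbb F_p$-bilinear. For $v\in E^r$ and $e,e'\in E$ with $ev,e'v\in V$,
$$\omega(ev,e'v)=\sum_{i,j}\theta\bigl(\varphi(ee'v_iv_j)\bigr)\,\iota\bigl(D(x_i,x_j)\bigr)=0,\tag{5}$$
because the first factor is symmetric in $i,j$ while $D(x_i,x_i)=0$ and $D(x_j,x_i)=-D(x_i,x_j)$. With $e=e'=1$ this says that $\omega$ is alternating. Let $G=G(\omega)$. It has exponent $p$, class at most 2, and order $p^{k+2k(r-1)+k(\delta+c)}=p^{km}$.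

For $r=2$, $s=1$, $D(x_1,x_2)=1$ and $c=0$ the form is $\theta(\varphi(a_1b_2-a_2b_1))$, which is the form of Theorem 6 with the last factor $T$ rewritten as $K$ through $\theta$.

**Step 4: auxiliary partition.** For a $1$-dimensional $E$-subspace $\ell$ of $E^r$ put $V_\ell=\ell\cap V$ and $A_\ell=V_\ell\times Z$. The sets $V_\ell\setminus0$ partition $V\setminus0$, so $A_\ell\cap A_{\ell'}=0\times Z$ for $\ell\ne\ell'$. From now on we write $Z$ also for $0\times Z$. By (5), $\omega$ vanishes on $V_\ell$, so every $\mathbb F_p$-subspace of $A_\ell$ is an abelian subgroup.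

We choose generators. If $\ell\not\subset\{a_1=0\}$, let $v_\ell$ be the generator with first coordinate $1$; then $ev_\ell\in V$ if and only if $e\in T$, so $V_\ell=Tv_\ell$. If $\ell\subset\{a_1=0\}$, then $V_\ell=\ell=Ev_\ell$ for any generator $v_\ell$. Call $\ell$ rational if it contains a nonzero vector of $\mathbb F_p^r$. For rational $\ell$ we want $v_\ell\in\mathbb F_p^r$. In the second case we choose it so. In the first case it is automatic: a nonzero $x\in\ell\cap\mathbb F_p^r$ generates $\ell$, so its first coordinate $\xi_1$ is nonzero and $v_\ell=\xi_1^{-1}x$.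

Now make everything $K$-linear. On $T$ put $\kappa*t=\theta^{-1}(\kappa\theta(t))$, so that
$$\theta(\kappa*t)=\kappa\,\theta(t).\tag{6}$$
Extend this to $E=T\oplus T'$, where $T'$ is an $\mathbb F_p$-complement given any $1$-dimensional $K$-structure. Make $V_\ell$ a $K$-space by $\kappa*(ev_\ell)=(\kappa*e)v_\ell$. With the natural structure on $Z=K^{\delta+c}$, $A_\ell$ becomes a $K$-space with $K$-subspace $Z$.

Let $\mathcal L$ consist of all $K$-lines of $Z$ and, for each $\ell$, all $K$-lines of $A_\ell$ not contained in $Z$. All members are abelian subgroups of order $p^k$. A $K$-line of $A_\ell$ not contained in $Z$ meets $Z$ in $0$. So a nonidentity element of $Z$ lies in exactly one member, namely its $K$-line in $Z$. An element $(v,z)$ with $v\ne0$ lies in $A_\ell$ only for $\ell=Ev$, and in exactly one $K$-line of that $A_\ell$, which is not contained in $Z$. Hence every nonidentity element of $G$ lies in exactly one member of $\mathcal L$.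

**Step 5: the sets $H_t$ are subgroups, and those with $\lambda(t)\ne0$ are copies of $H$.** For $0\ne t\in T$ put
$$H_t=\{(tx,\theta(t)\iota(y)):x\in\mathbb F_p^r,\ y\in Y\}.$$
The first coordinate of $tx$ is in $T$, so $H_t\subseteq V\times Z$. The map $(x,y)\mapsto(tx,\theta(t)\iota(y))$ is $\mathbb F_p$-linear and injective, so $H_t$ is an $\mathbb F_p$-subspace of order $p^{r+s}=p^k$. For $x=\sum\xi_ix_i$, $x'=\sum\xi'_ix_i$ the scalars $\xi_i\xi_j'\in\mathbb F_p$ come out of $\theta\circ\varphi$, and
$$\omega(tx,tx')=\theta(\varphi(t^2))\sum_{i,j}\xi_i\xi'_j\,\iota(D(x_i,x_j))=\theta(\varphi(t^2))\,\iota(D(x,x'))=\lambda(t)\,\theta(t)\,\iota(D(x,x')).$$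
This is $\theta(t)\iota\bigl(\lambda(t)D(x,x')\bigr)$, so $(0,\omega(tx,tx'))\in H_t$ and $H_t$ is a subgroup. If $\lambda(t)=0$, it is abelian. If $\mu:=\lambda(t)\ne0$, consider the bijection
$$G(D)\to H_t,\qquad (x,y)\mapsto\bigl(t\mu^{-1}x,\ \theta(t)\iota(\mu^{-1}y)\bigr).$$
The product of the images of $(x,y)$ and $(x',y')$ has $V$-part $t\mu^{-1}(x+x')$ and $Z$-part
$$\theta(t)\iota\bigl(\mu^{-1}(y+y')\bigr)+\tfrac12\,\mu^{-2}\cdot\mu\,\theta(t)\,\iota(D(x,x'))=\theta(t)\,\iota\bigl(\mu^{-1}(y+y'+\tfrac12D(x,x'))\bigr),$$
which is the image of the product. So $H_t\cong G(D)=H$.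

**Step 6: distinct $H_t$ meet trivially.** For $d\in\mathbb F_p^*$ we have $(dtx,\theta(dt)\iota(y))=(t(dx),\theta(t)\iota(dy))$, so $H_t$ depends only on $\mathbb F_pt$. Suppose $(tx,\theta(t)\iota(y))=(t'x',\theta(t')\iota(y'))\ne0$. If $x\ne0$, some coordinate gives $t\xi_i=t'\xi_i'\ne0$ with $\xi_i,\xi'_i\in\mathbb F_p$, so $\mathbb F_pt=\mathbb F_pt'$. If $x=0$, then $x'=0$, both $y,y'$ are nonzero, and $\iota(y')\in K\iota(y)$. By (4), $y'=dy$ with $d\in\mathbb F_p^*$. Then $\theta(t)\iota(y)=d\,\theta(t')\iota(y)$, so $\theta(t)=\theta(dt')$ and $t=dt'$. Hence the subgroups $H_t$, one for each $1$-dimensional subspace $\mathbb F_pt$ of $T$, pairwise meet trivially. Put $M=\bigcup_tH_t$.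

**Step 7: $M$ is a union of members of $\mathcal L$.** An element $(tx,\theta(t)\iota(y))$ of $M$ lies in $Z$ if and only if $x=0$. As $\theta$ is a bijection onto $K$, the set $M\cap Z$ is the union of the $K$-lines $K\iota(y)$ of $Z$ with $0\ne y\in Y$.

Now let $(tx,\theta(t)\iota(y))\in A_\ell\setminus Z$. Then $x\ne0$ and $tx\in\ell$, so $x\in\ell$ and $\ell$ is rational. The vectors $x$ and $v_\ell$ are nonzero, lie in $\mathbb F_p^r$ and are proportional over $E$. Comparing a nonzero coordinate, the ratio is in $\mathbb F_p$, so $x=dv_\ell$ with $d\in\mathbb F_p^*$. The element equals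
$$\bigl((dt)v_\ell,\ \theta(dt)\,\iota(d^{-1}y)\bigr).$$
So it lies in $\Lambda_{\ell,d^{-1}y}$, where for rational $\ell$ and $y\in Y$
$$\Lambda_{\ell,y}=\{(tv_\ell,\theta(t)\iota(y)):t\in T\}\subset A_\ell .$$
Conversely $\Lambda_{\ell,y}\setminus 0\subseteq M\setminus Z$, because $v_\ell$ is a nonzero vector of $\mathbb F_p^r$. Finally, $\Lambda_{\ell,y}$ is a $K$-line of $A_\ell$ not contained in $Z$, since by (6)
$$\kappa*(tv_\ell,\theta(t)\iota(y))=\bigl((\kappa*t)v_\ell,\ \theta(\kappa*t)\iota(y)\bigr).$$
So $(M\cap A_\ell)\setminus Z$ is empty for non-rational $\ell$, and for rational $\ell$ it is the union over $y\in Y$ of the sets $\Lambda_{\ell,y}\setminus0$. Altogether $M$ is the union of the lines $K\iota(y)$, $y\ne0$, and the $\Lambda_{\ell,y}$, all of which belong to $\mathcal L$.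

**Step 8: switch and count.** Let $\mathcal D$ be the set of members of $\mathcal L$ contained in $M$. By Step 7, $\bigcup\mathcal D=M$. By Lemma 3, $(\mathcal L\setminus\mathcal D)\cup\{H_t\}$ is an equal partition of $G$ into subgroups of order $p^k$. The non-abelian members are the $H_t$ with $\lambda(t)\ne0$. There are $(p^k-p^{k-1})/(p-1)=p^{k-1}$ of them, each isomorphic to $H$. In particular $G$ is non-abelian, so its class is 2. $\blacksquare$

## The possible orders of the members

**Corollary 9.** Let $p$ be a prime and $k\ge1$. An equal partition with members of order $p^k$, at least one of them non-abelian, exists if and only if $p$ is odd and $k\ge3$. For odd $p$ and $|G|=p^{mk}$: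

* $k=3$: such $G$ exist for all $m\ge4$, and do not exist for $m\le2$.
* $k\ge4$: such $G$ exist for all $m\ge5$, and also for $m=4$ if $3\mid k$. They do not exist for $m\le2$.

*Proof.* Theorem 2 gives the necessity of "$p$ odd and $k\ge3$", that $|G|=p^{mk}$ for an integer $m$, and that $m\ge3$. For existence with $k=3$, apply Theorem 8 to the Heisenberg group of order $p^3$ and exponent $p$. Its center has order $p$, so $r=2$, $s=1$, $\delta=1$ and $2r-1+\delta=4$. For $k\ge4$, apply Theorem 8 to the direct product of this group with $C_p^{k-3}$, which is non-abelian of exponent $p$ and class 2. Its center has order $p^{1+(k-3)}=p^{k-2}$, so $r=2$, $s=k-2\ge2$, $\delta=2$ and $2r-1+\delta=5$. If $3\mid k$, Theorem 6 with $q=p^{k/3}$ gives members of order $q^3=p^k$ in a group of order $q^{12}=p^{4k}$. $\blacksquare$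

The case $m=3$, the case $m=4$ when $k\ge4$ and $3\nmid k$, and whether members of class greater than 2 can occur are not decided here. None of these affects the answer to Question 3.5, which is yes by Theorem 6.
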